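# Anticommuting symmetries against co-amenability: a compact quantum group with commutative fusion rules

## 1. Two antilinear maps of trace four

Inner products are linear in the second variable. If $J$ is an antilinear map on a finite-dimensional Hilbert space $H$ with orthonormal basis $(e_i)$, we encode it as a vector
$$R_J=\sum_i e_i\otimes Je_i\in H\otimes H .$$

Here are two such maps.

On $\mathbb C^4$ take $J=c$, complex conjugation. Then $R=\sum_{i=1}^4e_i\otimes e_i$ and $\|R\|^2=4$. Moreover
$$(R^*\otimes 1)(1\otimes R)e_k=\sum_i R^*(e_k\otimes e_i)\,e_i=e_k ,$$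
so the "zigzag" $(R^*\otimes1)(1\otimes R)$ is the identity.

On $\mathbb C^2$ take $J_1e_1=\lambda e_2$, $J_1e_2=\lambda^{-1}e_1$ with $\lambda>0$ and $\lambda^2=2+\sqrt3$, so that $\lambda^{-2}=2-\sqrt3$. Then $R_1=\lambda\, e_1\otimes e_2+\lambda^{-1}e_2\otimes e_1$ and $\|R_1\|^2=\lambda^2+\lambda^{-2}=4$. The zigzag on $e_1$ is
$$(R_1^*\otimes1)\bigl(\lambda\,e_1\otimes e_1\otimes e_2+\lambda^{-1}e_1\otimes e_2\otimes e_1\bigr)=0+\lambda^{-1}\cdot\lambda\, e_1=e_1,$$
and on $e_2$ it is likewise $\lambda\cdot\lambda^{-1}e_2=e_2$.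

So $R$ and $R_1$ satisfy the same two relations (squared norm $4$, zigzag $1$), although one lives over a space of dimension $4$ and the other over a space of dimension $2$. A machine that only sees these relations cannot tell them apart.

Now ask which unitaries $T$ fix these vectors, $(T\otimes T)R=R$. We shall see in (2.3) that this means that $T$ commutes with the antilinear map. On $\mathbb C^4$ these are the unitary matrices with real entries, that is, the orthogonal group $O(4)$. It is far from commutative; for instance it contains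
$$U=\begin{pmatrix}1&0\\0&-1\end{pmatrix}\otimes1_2,\qquad X=\begin{pmatrix}0&1\\1&0\end{pmatrix}\otimes 1_2,\qquad UX=-XU .$$
On $\mathbb C^2$ the situation is different. For a unit vector $x=ae_1+be_2$ we have $\|J_1x\|^2=\lambda^2|a|^2+\lambda^{-2}|b|^2$, which is maximal exactly when $x\in\mathbb Ce_1$. If $T$ is unitary and $TJ_1=J_1T$, then $\|J_1Tx\|=\|TJ_1x\|=\|J_1x\|$, so $T$ preserves the line $\mathbb Ce_1$, hence also $\mathbb Ce_2$, and $T=\mathrm{diag}(a,b)$. Comparing $TJ_1e_1=\lambda b\,e_2$ with $J_1Te_1=\lambda\bar a\,e_2$ gives $b=\bar a$. The unitaries commuting with $J_1$ are the $\mathrm{diag}(a,\bar a)$, $|a|=1$: a circle, and any two of them commute. No anticommuting pair of unitaries fits inside.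

The vector $R$ is the defining relation of the free orthogonal quantum group $O_4^+$, and $R_1$ defines a quantum group with the "same" representation theory on a fundamental space of dimension $2$. In Section 5 we will see that the smaller one has a good analytic property, co-amenability, which $O_4^+$ lacks. So $O_4^+$ is not co-amenable, but it can be replaced by something that is. For which compact quantum groups can one do this? The problem below asks whether it can always be done when the fusion rules are commutative. The answer is no, and the reason is the difference between $O(4)$ and the circle: we build $U$ and $X$ into the quantum group, and then they block the descent to dimension $2$.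

## 2. Antilinear maps as vectors in $H\otimes H$

For an antilinear map $J$ on $H$, the adjoint $J^*$ is the antilinear map with $\langle Jx,y\rangle=\langle J^*y,x\rangle$ (both sides are bilinear in $x,y$). The vector $R_J$ does not depend on the orthonormal basis, since the antilinearity of $J$ compensates the change of basis, and every vector of $H\otimes H$ is $R_J$ for exactly one antilinear $J$: expand in the first leg along $(e_i)$ and call the coefficient vectors $Je_i$.

**Norm and zigzag.** We have $\|R_J\|^2=\sum_i\langle Je_i,Je_i\rangle=\sum_i\langle J^*Je_i,e_i\rangle=\mathrm{Tr}(J^*J)$. Next,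
$$R_J^*(x\otimes y)=\sum_i\langle e_i,x\rangle\langle Je_i,y\rangle=\Bigl\langle J\sum_i\langle e_i,x\rangle e_i,\;y\Bigr\rangle=\langle Jx,y\rangle .$$
Hence $(R_J^*\otimes1)(1\otimes R_J)x=\sum_i\langle Jx,e_i\rangle Je_i=J\bigl(\sum_i\langle e_i,Jx\rangle e_i\bigr)=J^2x$. In summary,
$$\|R_J\|^2=\mathrm{Tr}(J^*J),\qquad (R_J^*\otimes1)(1\otimes R_J)=J^2. \tag{2.1}$$

**Action of operators.** For linear $T$, since $\overline{\langle e_k,Te_i\rangle}=\langle e_i,T^*e_k\rangle$,
$$(T\otimes1)R_J=\sum_{i,k}\langle e_k,Te_i\rangle\,e_k\otimes Je_i=\sum_ke_k\otimes J\Bigl(\sum_i\langle e_i,T^*e_k\rangle e_i\Bigr)=\sum_ke_k\otimes JT^*e_k .$$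
Applying $1\otimes T$ gives
$$(T\otimes T)R_J=R_{TJT^*}. \tag{2.2}$$
So for unitary $T$
$$(T\otimes T)R_J=R_J\iff TJ=JT,\quad\text{and then }T\text{ commutes with }J^*J. \tag{2.3}$$
For the last claim take adjoints in $TJT^*=J$: this gives $TJ^*T^*=J^*$, so $T$ commutes with $J^*$ too.

**A trace inequality.** Suppose $J^2=\pm1$ and put $Q=J^*J$, a positive invertible linear operator. Then $J^{-1}=\pm J$ and $(J^*)^{-1}=\pm J^*$ with the same sign, so $Q^{-1}=J^{-1}(J^*)^{-1}=JJ^*=JQJ^{-1}$. If $Qx=\mu x$ ($\mu$ is real), then $JQJ^{-1}(Jx)=\mu Jx$. So $Q^{-1}$ and $Q$ have the same eigenvalues with the same multiplicities, and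
$$\mathrm{Tr}\,Q=\mathrm{Tr}\,Q^{-1}=\tfrac12\mathrm{Tr}(Q+Q^{-1})\ge\dim H,\quad\text{with equality iff }Q=1, \tag{2.4}$$
because $\mu+\mu^{-1}\ge2$ with equality only at $\mu=1$. For $J_1$ in Section 1, $Q=\mathrm{diag}(\lambda^2,\lambda^{-2})$ and $4>2$.

## 3. Representations, fusion rules, co-amenability

**Definition (compact quantum group).** In the sense of Woronowicz, $\mathbb G=(C(\mathbb G),\delta)$ consists of a separable unital C$^*$-algebra $C(\mathbb G)$ and a faithful unital $*$-homomorphism $\delta:C(\mathbb G)\to C(\mathbb G)\otimes C(\mathbb G)$ with $(\delta\otimes\mathrm{id})\delta=(\mathrm{id}\otimes\delta)\delta$, such that $\delta(C(\mathbb G))(\mathbb C\otimes C(\mathbb G))$ and $\delta(C(\mathbb G))(C(\mathbb G)\otimes\mathbb C)$ are dense in $C(\mathbb G)\otimes C(\mathbb G)$.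

A finite-dimensional unitary representation is a unitary $v\in B(H_v)\otimes C(\mathbb G)$ with $(\mathrm{id}\otimes\delta)(v)=v_{12}v_{13}$, that is, $\delta(v_{ij})=\sum_kv_{ik}\otimes v_{kj}$. Put
$$v\otimes w=v_{13}w_{23},\qquad \mathrm{Mor}(v,w)=\{T:(T\otimes1)v=w(T\otimes1)\}.$$
Let $\mathrm{Irr}(\mathbb G)$ be the set of classes of irreducible unitary representations. We use the following textbook facts. The coefficients $v_{ij}$ span a dense Hopf $*$-algebra $\mathrm{Pol}(\mathbb G)$, with counit $\varepsilon(v_{ij})=\delta_{ij}$, and the coefficients of a system of representatives of $\mathrm{Irr}(\mathbb G)$ form a basis of it. There is a unique invariant state $h$, the Haar state; it is faithful on $\mathrm{Pol}(\mathbb G)$; it kills the coefficients of $v$ unless $1\subset v$; and coefficients of inequivalent irreducibles are orthogonal for $\langle a,b\rangle=h(a^*b)$. Finite-dimensional representations are direct sums of irreducibles, conjugates $\bar v=(v_{ij}^*)$ are equivalent to unitary representations, and Frobenius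 reciprocity holds. The character $\chi_v=(\mathrm{Tr}\otimes\mathrm{id})(v)$ depends only on the class of $v$, is additive on $\oplus$, multiplicative on $\otimes$, and $\chi_{\bar v}=\chi_v^*$. Write $\Lambda$ for the GNS map of $h$.

**Definition (commutative fusion rules).** $\mathbb G$ has commutative fusion rules if $x\otimes y\cong y\otimes x$ for all $x,y\in\mathrm{Irr}(\mathbb G)$.

**Definition (co-amenability).** Let $C_r(\mathbb G)$ be the image of $C(\mathbb G)$ in the GNS representation of $h$. $\mathbb G$ is co-amenable if the counit of $\mathrm{Pol}(\mathbb G)$ extends to a bounded character of $C_r(\mathbb G)$.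

*Examples.* An ordinary compact (metrizable) group $G$ has commutative fusion rules. It is co-amenable: the Haar measure has full support, so $C_r(G)=C(G)$, and the counit is evaluation at the unit. For a countable discrete group $L$, the algebra $C^*(L)$ with $\delta(g)=g\otimes g$ has the elements $g\in L$ as its irreducible representations, all of dimension one; the fusion rules are commutative iff $L$ is abelian, and then $C^*(L)=C(\widehat L)$ is a compact group again. If $C(\mathbb G)$ is finite-dimensional, then $C_r(\mathbb G)=C(\mathbb G)=\mathrm{Pol}(\mathbb G)$ and every linear functional is bounded, so $\mathbb G$ is co-amenable.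

## 4. Monoidal equivalence and the problem

**Definition (monoidal equivalence).** $\mathbb G\sim\mathbb G_1$ if there are a bijection $\varphi:\mathrm{Irr}(\mathbb G)\to\mathrm{Irr}(\mathbb G_1)$ and bijective linear maps, also called $\varphi$,
$$\mathrm{Mor}(x_1\otimes\cdots\otimes x_m,y_1\otimes\cdots\otimes y_n)\to\mathrm{Mor}(\varphi(x_1)\otimes\cdots\otimes\varphi(x_m),\varphi(y_1)\otimes\cdots\otimes\varphi(y_n))$$
for all $x_i,y_j\in\mathrm{Irr}(\mathbb G)$, with $\varphi(1)=1$, $\varphi(S^*)=\varphi(S)^*$, $\varphi(ST)=\varphi(S)\varphi(T)$, $\varphi(S\otimes T)=\varphi(S)\otimes\varphi(T)$.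

So $\varphi$ transports every identity between intertwiners, but it says nothing about the dimensions of the underlying spaces.

**Problem** (from the list "Problems on Quantum Groups", http://www.kurims.kyoto-u.ac.jp/~kyodo/kokyuroku/contents/pdf/1627-01.pdf). Assume that $\mathbb G$ has commutative fusion rules. Does there exist a co-amenable compact quantum group $\mathbb G_1$ with $\mathbb G\sim\mathbb G_1$?

In the examples of Section 3 one can take $\mathbb G_1=\mathbb G$. The first interesting case is $O_4^+$ in Section 5.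

Here is what is preserved by a monoidal equivalence $\varphi$.

**Identities, isometries, fusion rules.** For a list $x$ of irreducibles, $\varphi:\mathrm{Mor}(x,x)\to\mathrm{Mor}(\varphi(x),\varphi(x))$ is a bijective algebra homomorphism, so it maps the identity to the identity. Therefore isometries and unitaries are preserved. Since $\dim\mathrm{Mor}(z,x\otimes y)$ is the multiplicity of $z$ in $x\otimes y$, fusion rules are preserved. From $1\otimes1\cong1$ we get $\varphi(1)\otimes\varphi(1)\cong\varphi(1)$, so $\dim\varphi(1)=1$, and $\varphi(1)$ is a unitary $g$ with $g^2=g$, that is, $g=1$: the trivial representation.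

**Units.** This step ensures that the identifications $\mathbb C\otimes H=H=H\otimes\mathbb C$ do no harm. Let $l_x\in\mathrm{Mor}(1\otimes x,x)$ and $r_x\in\mathrm{Mor}(x\otimes1,x)$ be these identifications, and $\iota_x=l_x^*r_x\in\mathrm{Mor}(x\otimes1,1\otimes x)$. By irreducibility $\varphi(l_x)=\lambda_xl_{\varphi(x)}$ and $\varphi(r_x)=\rho_xr_{\varphi(x)}$ with $|\lambda_x|=|\rho_x|=1$. Apply $\varphi$ to $r_x\otimes1_y=1_x\otimes l_y$, an identity in $\mathrm{Mor}(x\otimes1\otimes y,x\otimes y)$: this gives $\rho_x=\lambda_y$ for all $x,y$. Hence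
$$\varphi(\iota_x)=\overline{\lambda_x}\,\rho_x\,\iota_{\varphi(x)}=\iota_{\varphi(x)}. \tag{4.1}$$
So when a relation between intertwiners contains maps $\iota_x$, they can be suppressed: $\varphi$ carries them to themselves.

## 5. The quantum groups $O_J^+$ and their two-dimensional models

Let $J^2=\pm1$ on $H$, $\dim H\ge2$. Let $C(O_J^+)$ be the universal unital C$^*$-algebra generated by the entries of a unitary $u\in B(H)\otimes C(O_J^+)$ with
$$u_{13}u_{23}(R_J\otimes1)=R_J\otimes1. \tag{5.1}$$
The comultiplication is $\delta(u)=u_{12}u_{13}$. In words: $R_J\in\mathrm{Mor}(1,u\otimes u)$.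

Write $J=F\circ c$ in an orthonormal basis, so $R_J=\sum F_{ki}\,e_i\otimes e_k$. The coefficient of $e_a\otimes e_b$ in (5.1) says $\sum u_{ai}F_{ki}u_{bk}=F_{ba}$, that is, $uF^Tu^T=F^T$. As $u$ is unitary this is $F^Tu^T=u^*F^T$, and reading it with rows and columns exchanged, $uF=F\bar u$ with $\bar u=(u_{ij}^*)$. So $C(O_J^+)$ is the algebra $A_o(F)$, with $F\bar F=J^2$ and $\mathrm{Tr}(F^*F)=\mathrm{Tr}(J^*J)$. In particular
$$\bar u=F^{-1}uF, \tag{5.2}$$
so the $u_{ij}$ generate $\mathrm{Pol}(O_J^+)$ as an algebra, without using $*$. For $J=c$ on $\mathbb C^n$ one gets $A_o(n)=C(O_n^+)$ with $u=\bar u$.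

Two published results are used.

**(B)** (Banica, C. R. Acad. Sci. Paris 322 (1996).) If $F\in GL_n(\mathbb C)$, $n\ge2$, $F\bar F\in\mathbb R1$, then the irreducible representations of $A_o(F)$ are pairwise inequivalent $u_k$ ($k\ge0$) with $u_0=1$, $u_1=u$, $u_1\otimes u_k\cong u_{k-1}\oplus u_{k+1}$ ($k\ge1$). Hence $u_k\otimes u_l\cong\bigoplus_{i=0}^{\min(k,l)}u_{k+l-2i}$.

**(BDV)** (Bichon–De Rijdt–Vaes, Comm. Math. Phys. 262 (2006), Thm 5.3.) If $F_i\bar F_i=\pm1$ (sizes $\ge2$), the signs agree and $\mathrm{Tr}(F_1^*F_1)=\mathrm{Tr}(F_2^*F_2)$, then $A_o(F_1)\sim A_o(F_2)$.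

The fusion rules in (B) are those of $SU(2)$, whatever the size of $F$. Co-amenability, however, bounds the size.

**Lemma 5.1.** Let $\mathbb G_1$ be co-amenable with pairwise inequivalent irreducible representations $x_k$ ($k\ge0$) such that $x_0=1$ and $x_1\otimes x_k\cong x_{k-1}\oplus x_{k+1}$ ($k\ge1$). Then $\dim x_1\le2$.

*Proof.* The idea is that the fusion rules force the operator norm of the character of $x_1$ in $C_r(\mathbb G_1)$ to be at most $2$, while the counit sends this character to $\dim x_1$.

**Step 1: growth of multiplicities.** Since $1\subset x_1\otimes x_1$, $x_1$ is self-conjugate, so its character $\chi$ is self-adjoint. Let $\chi_k$ be the character of $x_k$; then $\chi\chi_k=\chi_{k-1}+\chi_{k+1}$, and $\chi^{2n}=\sum_km_{n,k}\chi_k$. The irreducible representations of $SU(2)$, of dimensions $k+1$, obey the same recursion, so $m_{n,k}$ is a multiplicity in $(\mathbb C^2)^{\otimes2n}$. Counting dimensions, $\sum_km_{n,k}(k+1)=4^n$, so $m_{n,k}\le4^n$.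

**Step 2: the norm of $\chi$.** Let $b\in\mathrm{Pol}(\mathbb G_1)$, a coefficient of a finite-dimensional representation $v$. Then $b^*\chi_kb$ is a coefficient of $\bar v\otimes x_k\otimes v$, so $h(b^*\chi_kb)=0$ unless $1\subset\bar v\otimes x_k\otimes v$. By Frobenius reciprocity the latter means $\mathrm{Mor}(v,x_k\otimes v)\ne0$, i.e. $x_k\subset v\otimes\bar v$, which happens for finitely many $k$ only. So $C_b=\sum_k|h(b^*\chi_kb)|$ is finite, and
$$\langle\Lambda(b),\chi^{2n}\Lambda(b)\rangle=h(b^*\chi^{2n}b)=\sum_km_{n,k}h(b^*\chi_kb)\le C_b4^n\qquad\text{for all }n.$$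
The left side is $\int x^{2n}d\mu_b(x)$, where $\mu_b$ is the spectral measure of $\chi$ at $\Lambda(b)$. If $\mu_b$ gave positive mass $m$ to $\{|x|\ge2+\epsilon\}$, the integral would be at least $m(2+\epsilon)^{2n}$, which exceeds $C_b4^n$ for large $n$. So $\mu_b$ is supported in $[-2,2]$, that is, the spectral projection $1_{\mathbb R\setminus[-2,2]}(\chi)$ kills $\Lambda(b)$. These vectors are dense, so the projection is $0$ and $\|\chi\|_{C_r(\mathbb G_1)}\le2$.

**Step 3: the counit.** A character bounded by a constant $C$ satisfies $|\varepsilon(a)|^n=|\varepsilon(a^n)|\le C\|a\|^n$ for all $n$, hence $|\varepsilon(a)|\le\|a\|$. So $\dim x_1=\varepsilon(\chi)\le\|\chi\|\le2$. $\square$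

Hence $O_J^+$ is not co-amenable if $\dim H\ge3$; in particular $O_4^+$ is not. In dimension two the counit is bounded:

**Lemma 5.2.** If $\dim H=2$, then $O_J^+$ is co-amenable, and $|\varepsilon(a)|\le\|a\|_{C_r(O_J^+)}$ for $a\in\mathrm{Pol}(O_J^+)$.

*Proof.* The plan is to find a state on $C_r(O_J^+)$ taking the value $2$ on the character $\chi=\chi_u=u_{11}+u_{22}$ and to show that it must be the counit.

**Step 1: $2$ is in the spectrum of $\chi$.** By (B), $\chi=\chi^*$, and $h(\chi^m)$ is the multiplicity of $1$ in $u^{\otimes m}$, which is the same as for $SU(2)$: the odd moments vanish and the even ones are the Catalan numbers. These are the moments of the semicircle law $\frac1{2\pi}\sqrt{4-x^2}\,dx$ on $[-2,2]$. A compactly supported measure is determined by its moments, so this law is the spectral measure of $\chi$ at $\Lambda(1)$. Its support contains $2$, so $2\in\mathrm{sp}(\chi)$.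

**Step 2: a state.** Evaluation at $2$ is a state on $C^*(1,\chi)\cong C(\mathrm{sp}(\chi))$; extend it to a state $\omega$ of $C_r(O_J^+)$. Then $\omega(u_{11})+\omega(u_{22})=2$, and $|\omega(u_{ii})|\le\|u_{ii}\|\le1$, so $\omega(u_{11})=\omega(u_{22})=1$. Now $1=|\omega(u_{ii})|^2\le\omega(u_{ii}^*u_{ii})\le1$, so $\omega(u_{ii}^*u_{ii})=1$ and $\omega((u_{ii}-1)^*(u_{ii}-1))=1-1-1+1=0$. As $\sum_ku_{ki}^*u_{ki}=1$, also $\omega(u_{ki}^*u_{ki})=0$ for $k\ne i$.

**Step 3: the state is the counit.** By Cauchy–Schwarz, $|\omega(a(u_{ki}-\delta_{ki}))|^2\le\omega(aa^*)\,\omega((u_{ki}-\delta_{ki})^*(u_{ki}-\delta_{ki}))=0$, so $\omega(au_{ki})=\omega(a)\varepsilon(u_{ki})$ for all $a$. By (5.2) the $u_{ki}$ generate $\mathrm{Pol}(O_J^+)$ as an algebra, so $\omega=\varepsilon$ there, and $|\varepsilon(a)|=|\omega(a)|\le\|a\|_{C_r(O_J^+)}$. $\square$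

**Example 5.3.** Each $O_J^+$ is monoidally equivalent to a co-amenable one. Let $J^2=\eta$ and $d=\mathrm{Tr}(J^*J)$. By (2.4), $d\ge\dim H\ge2$, so there is $\lambda>0$ with $\lambda^2+\lambda^{-2}=d$. Put $J_1e_1=\lambda e_2$, $J_1e_2=\eta\lambda^{-1}e_1$ on $\mathbb C^2$. Then $J_1^2=\eta$ and $\mathrm{Tr}(J_1^*J_1)=d$, so $O_J^+\sim O_{J_1}^+$ by (BDV), and $O_{J_1}^+$ is co-amenable by Lemma 5.2. For $O_4^+$ this is the pair of Section 1.

So a non-co-amenable $O_J^+$ can be compressed into dimension $2$, the only size Lemma 5.1 allows. To get a counterexample we add structure that survives in the category and does not fit into dimension $2$.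

## 6. Adding two anticommuting symmetries: the quantum groups $\mathbb G(j)$

Let $\Gamma=\{e,s,t,st\}\cong(\mathbb Z/2)^2$. Let $K\ne0$ be a finite-dimensional Hilbert space, $j:K\to K$ an antilinear bijection with $j^2=\eta\in\{1,-1\}$, and put
$$\tau=\mathrm{Tr}(j^*j),\quad H=\mathbb C^2\otimes K,\quad J=c\otimes j,\quad U=\sigma_z\otimes1,\quad X=\sigma_x\otimes1,$$
where $\sigma_z=\begin{pmatrix}1&0\\0&-1\end{pmatrix}$, $\sigma_x=\begin{pmatrix}0&1\\1&0\end{pmatrix}$. Then $J^2=\eta$ and, by (2.4) applied to $j$,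
$$d:=\mathrm{Tr}(J^*J)=2\tau\ge2\dim K. \tag{6.1}$$
$U,X$ are self-adjoint unitaries; they commute with $J$ because $\sigma_z,\sigma_x$ are real; and $UX=-XU$. With $R=R_J$, (2.3) gives $(U\otimes U)R=R=(X\otimes X)R$.

The compact quantum group $\mathbb G(j)$ constructed below has $C(\mathbb G(j))=C(O_J^+)\rtimes\Gamma$, where $s,t$ act by $u\mapsto UuU^*$, $u\mapsto XuX^*$. The case $K=\mathbb C^2$, $j=c$ gives $A_o(4)\rtimes(\mathbb Z/2)^2$ with the $U,X$ of Section 1, and $d=4$. The results are as follows.

**Theorem 1.** $\mathbb G(j)$ has the fusion rules of $SU(2)\times(\mathbb Z/2)^2$; in particular they are commutative. If $\dim K\ge2$, no co-amenable compact quantum group is monoidally equivalent to $\mathbb G(j)$.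

So the answer to the Problem is **no**, and $A_o(4)\rtimes(\mathbb Z/2)^2$ is a counterexample.

**Theorem 2.**
1. $\mathbb G_1\sim\mathbb G(j)$ if and only if $\mathrm{Pol}(\mathbb G_1)\cong\mathrm{Pol}(\mathbb G(j'))$ as Hopf $*$-algebras for some $(K',j')$ with $j'^2=j^2$ and $\mathrm{Tr}(j'^*j')=\mathrm{Tr}(j^*j)$.
2. The values of $\dim\varphi(u)$ over all monoidal equivalences $\varphi:\mathbb G(j)\to\mathbb G_1$ ($u$ the fundamental representation) are exactly the following. If $\eta=1,\tau=1$: only $2$. If $\eta=1,\tau>1$ (then $\tau\ge2$): all $2k$, $k$ an integer, $2\le k\le\tau$. If $\eta=-1$: all $2k$, $k$ even, $2\le k\le\tau$.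
3. If $\tau=2$ (e.g. $K=\mathbb C^2$, $j=c$), every $\mathbb G_1\sim\mathbb G(j)$ satisfies $\mathrm{Pol}(\mathbb G_1)\cong\mathrm{Pol}(\mathbb G(j))$.
4. The following are equivalent: $\mathbb G(j)$ is monoidally equivalent to a co-amenable compact quantum group; $\mathbb G(j)$ is co-amenable; $\dim K=1$.

(BDV) is used only for the "if" part of 2.1, and hence for the existence statement in 2.2. Theorem 1 does not need it.

**Step 1: the action.** We check that $\Gamma$ acts. The matrix $UuU^*$ is unitary, and on $H\otimes H$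
$$(UuU^*)_{13}(UuU^*)_{23}R=(U\otimes U)u_{13}u_{23}(U^*\otimes U^*)R=R .$$
So by universality $\alpha_s(u)=UuU^*$ defines a $*$-endomorphism of $C(O_J^+)$, and likewise $\alpha_t(u)=XuX^*$. As $U^2=X^2=1$, both are involutive automorphisms. We have $\alpha_s\alpha_t(u)=XUuU^*X^*$ and $\alpha_t\alpha_s(u)=UXuX^*U^*$. These agree, since $XU=-UX$ and the sign cancels. So the conjugations commute although $U$ and $X$ do not.

Let $C(\mathbb G(j))=C(O_J^+)\rtimes_\alpha\Gamma$. It is the universal C$^*$-algebra generated by the entries of $u$ (with the relations of $C(O_J^+)$) and commuting self-adjoint unitaries $s,t$ with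
$$sus=UuU^*,\qquad tut=XuX^* .$$
As $\Gamma$ is finite, every element is uniquely $\sum_{g\in\Gamma}a_gg$ with $a_g\in C(O_J^+)$, and $ga=\alpha_g(a)g$.

**Step 2: $\mathbb G(j)$ is a compact quantum group.** By universality there is a $*$-homomorphism with $\delta(u)=u_{12}u_{13}$, $\delta(s)=s\otimes s$, $\delta(t)=t\otimes t$. First, $u_{12}u_{13}$ satisfies (5.1), because with algebra legs $3,4$ we have $u_{13}u_{14}u_{23}u_{24}=u_{13}u_{23}u_{14}u_{24}$, and this fixes $R$. Next,
$$(s\otimes s)u_{12}u_{13}(s\otimes s)=Uu_{12}U^*Uu_{13}U^*=Uu_{12}u_{13}U^*,$$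
and the same for $t$. Coassociativity is checked on generators. The character $\varepsilon(u)=1$, $\varepsilon(s)=\varepsilon(t)=1$ exists by universality, and $(\varepsilon\otimes\mathrm{id})\delta=\mathrm{id}$, so $\delta$ is faithful.

For density, let $v$ be a finite-dimensional unitary representation. From $vv^*=1$ and $v^*v=1$,
$$\sum_k\delta(v_{ik})(1\otimes v_{jk}^*)=v_{ij}\otimes1,\qquad\sum_k(v_{ki}^*\otimes1)\delta(v_{kj})=1\otimes v_{ij}.$$
The coefficients of tensor products of copies of $u,s,t$ span a dense subalgebra, which is a $*$-algebra by (5.2). Multiplying the first identity on the right by $1\otimes b$ gives $v_{ij}\otimes b\in\delta(C(\mathbb G(j)))(\mathbb C\otimes C(\mathbb G(j)))$. Multiplying the second on the left by $b\otimes1$ and then taking adjoints gives $b^*\otimes v_{ij}^*\in\delta(C(\mathbb G(j)))(C(\mathbb G(j))\otimes\mathbb C)$. Both sets of elements have dense span. Separability is clear. (Omitting $s,t$, the same argument shows that $O_J^+$ is a compact quantum group.)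

**Step 3: the irreducible representations.** For a finite-dimensional unitary representation $v$ of $O_J^+$ and $g\in\Gamma$, put $v^g=v(1\otimes g)$. It is a unitary representation of $\mathbb G(j)$, as $v_{12}g_2v_{13}g_3=v_{12}v_{13}g_2g_3$. If $(T\otimes1)v(1\otimes g)=w(T\otimes1)(1\otimes h)$, compare coefficients in $\sum a_gg$: for $g=h$ we get $(T\otimes1)v=w(T\otimes1)$; for $g\ne h$ we get $(T\otimes1)v=0$, so $T=0$. Thus
$$\mathrm{Mor}(v^g,w^g)=\mathrm{Mor}(v,w),\qquad\mathrm{Mor}(v^g,w^h)=0\quad(g\ne h). \tag{6.2}$$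
So the $u_k^g$ ($k\ge0$, $g\in\Gamma$) are irreducible and pairwise inequivalent. Their coefficients span $\mathrm{Pol}(O_J^+)\Gamma$, which is dense in $C(\mathbb G(j))$. A coefficient $a$ of a further irreducible representation would satisfy $h(a^*b)=0$ for $b$ in this dense subspace, hence $h(a^*a)=0$ and $a=0$ by faithfulness of $h$ on $\mathrm{Pol}(\mathbb G(j))$. So the $u_k^g$ exhaust $\mathrm{Irr}(\mathbb G(j))$.

The Haar state is
$$h\Bigl(\sum_ga_gg\Bigr)=h_{O_J^+}(a_e). \tag{6.3}$$
Indeed this functional is positive, because the $e$-component of $x^*x$ for $x=\sum a_gg$ is $\sum_g\alpha_{g^{-1}}(a_g^*a_g)$; it is unital; and $(\mathrm{id}\otimes h)\delta(ag)=\delta_{g,e}\,h_{O_J^+}(a)1=(h\otimes\mathrm{id})\delta(ag)$.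

**Step 4: the operators $W_w(g)$.** They implement the action of $\Gamma$ on every representation $w$ of $O_J^+$, as $U$ and $X$ do on $u$. Since $(U\otimes U)R=R=(X\otimes X)R$, universality gives characters $\pi_U,\pi_X$ of $C(O_J^+)$ with $(\mathrm{id}\otimes\pi_U)(u)=U$, $(\mathrm{id}\otimes\pi_X)(u)=X$. Put
$$W_w(e)=1,\quad W_w(s)=(\mathrm{id}\otimes\pi_U)(w),\quad W_w(t)=(\mathrm{id}\otimes\pi_X)(w),\quad W_w(st)=W_w(s)W_w(t).$$
These are unitary. As $(\pi_U\otimes\pi_U)\delta=\varepsilon$ (on $u$ both give $U^2=1$), $W_w(s)^2=1$; likewise $W_w(t)^2=1$. Say that $w$ has **parity** $p\in\{0,1\}$ if all its irreducible constituents $u_k$ have $k\equiv p$ mod $2$. For example, $u$ is odd, and $u\otimes u\cong u_0\oplus u_2$ is even. Recall that $u_k\subset u^{\otimes k}$.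

(a) $TW_v(g)=W_w(g)T$ for $T\in\mathrm{Mor}(v,w)$, and $W_{v\otimes w}(g)=W_v(g)\otimes W_w(g)$. Apply the characters to $(T\otimes1)v=w(T\otimes1)$ and to $v_{13}w_{23}$.

(b) If $w$ has parity $p$, then $W_w(g)W_w(h)=\kappa_p(g,h)W_w(gh)$, where $\kappa_0=1$ and $\kappa_1(s^at^b,s^{a'}t^{b'})=(-1)^{ba'}$. For $w=u$ this is $U^aX^bU^{a'}X^{b'}=(-1)^{ba'}U^{a+a'}X^{b+b'}$. By (a) it follows for $u^{\otimes k}$ with sign $\kappa_1^k$, then for the subrepresentation $u_k$, then for direct sums of one parity.

(c) If $w$ has a parity, then $(\mathrm{id}\otimes\alpha_g)(w)=W_w(g)\,w\,W_w(g)^*$. For $g=s$: the $*$-homomorphisms $\alpha_s$ and $(\pi_U\otimes\mathrm{id}\otimes\pi_U)\delta^{(2)}$, where $\delta^{(2)}=(\delta\otimes\mathrm{id})\delta$, agree on $u$ (both give $UuU$), hence everywhere. Applied to $w$ this gives $W_w(s)wW_w(s)=W_w(s)wW_w(s)^*$. For $t$ argue in the same way. For $st$, $\alpha_s\alpha_t$ turns $w$ into $W_w(t)W_w(s)\,w\,W_w(s)^*W_w(t)^*$, and $W_w(t)W_w(s)=\pm W_w(st)$ by (b).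

**Step 5: the fusion rules.** If $w$ has a parity, then by (c)
$$v^g\otimes w^h=v_{13}\,g_3\,w_{23}\,h_3=v_{13}\,\alpha_g(w)_{23}\,(gh)_3=(1\otimes W_w(g))\,(v\otimes w)^{gh}\,(1\otimes W_w(g)^*). \tag{6.4}$$
With (B) this gives
$$u_k^g\otimes u_l^h\cong\bigoplus_{i=0}^{\min(k,l)}u_{k+l-2i}^{gh}. \tag{6.5}$$
These are the fusion rules of $SU(2)\times(\mathbb Z/2)^2$. They are commutative, as $\Gamma$ is abelian. This proves the first sentence of Theorem 1.

## 7. Two candidates for $\mathbb G_1$, and the sign that excludes them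

Take $K=\mathbb C^2$, $j=c$, so $C(\mathbb G(j))=A_o(4)\rtimes\Gamma$.

The first candidate is the compact group $SU(2)\times\Gamma$: it is co-amenable and has the same fusion rules. To see that it fails, write $s,t$ also for the one-dimensional representations $u_0^s,u_0^t$, and $u$ for $u_1^e$. The fusion rule $s\otimes u\cong u\otimes s$ is realized by an intertwiner. From $sus=UuU^*$ we get $U^*(su)=(us)U^*$, and $U=U^*$, so $\mathrm{Mor}(s\otimes u,u\otimes s)=\mathbb CU$; similarly $\mathrm{Mor}(t\otimes u,u\otimes t)=\mathbb CX$. Now move $s$ and $t$ past $u$ in the two possible orders. The two results are $XU$ and $UX$, and they differ by the sign $-1$. Rescaling $U$ or $X$ does not change this sign. In $SU(2)\times\Gamma$ the algebra of functions is commutative, so for a one-dimensional representation $\sigma$ and any representation $v$ the matrices of $\sigma\otimes v$ and $v\otimes\sigma$ coincide. For irreducible $v$ the intertwiners are multiples of $1$, and the corresponding sign is always $+1$, whatever irreducibles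 $s,t,u$ might be sent to. So $\mathbb G(j)\not\sim SU(2)\times\Gamma$. The sign is invisible in the fusion rules, but it is a relation between intertwiners.

The second candidate comes from Example 5.3: replace $(\mathbb C^4,c)$ by $(\mathbb C^2,J_1)$ with $\mathrm{Tr}(J_1^*J_1)=4$, and let $\Gamma$ act through unitaries $U_1,X_1$ on $\mathbb C^2$. To form the crossed product as in Section 6 we need $U_1,X_1$ to commute with $J_1$, and to keep the sign we need $U_1X_1=-X_1U_1$. By Section 1 the unitaries commuting with $J_1$ form a circle, and any two commute. Here the attempt stops.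

This kills one construction of a co-amenable $\mathbb G_1$; a proof must exclude every $\mathbb G_1$. The idea is that $U$, $X$, $R$ and all the properties used so far are morphisms and relations of the category. So for an arbitrary $\mathbb G_1\sim\mathbb G(j)$ the operators $U_1,X_1,J_1$ come for free, and the obstruction applies.

## 8. No co-amenable replacement: proof of Theorem 1

Let $\mathbb G=\mathbb G(j)$ and let $\varphi:\mathbb G\to\mathbb G_1$ be any monoidal equivalence.

**Step 1: write the data as morphisms.** With $\mathbb C\otimes H=H=H\otimes\mathbb C$ we have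
$$R\in\mathrm{Mor}(1,u\otimes u),\quad A:=U\in\mathrm{Mor}(s\otimes u,u\otimes s),\quad B:=X\in\mathrm{Mor}(t\otimes u,u\otimes t),\quad\Sigma:=1\in\mathrm{Mor}(s\otimes t,t\otimes s).$$
They satisfy:

1. $(R^*\otimes1_u)(1_u\otimes R)=\eta1_u$, $R^*R=d$, and $A,B,\Sigma$ are unitary. This is (2.1).
2. $(1_u\otimes A)(A\otimes1_u)(1_s\otimes R)=R\otimes1_s$ and $(1_u\otimes B)(B\otimes1_u)(1_t\otimes R)=R\otimes1_t$. On $H\otimes H$ the left sides are $(U\otimes U)R$ and $(X\otimes X)R$, and both equal $R$.
3. $(B\otimes1_s)(1_t\otimes A)(\Sigma\otimes1_u)=-(1_u\otimes\Sigma)(A\otimes1_t)(1_s\otimes B)$ in $\mathrm{Mor}(s\otimes t\otimes u,u\otimes t\otimes s)$. The left side is the path $s\otimes t\otimes u\to t\otimes s\otimes u\to t\otimes u\otimes s\to u\otimes t\otimes s$, with operator $XU$; the right side is the path through $s\otimes u\otimes t$ and $u\otimes s\otimes t$, with operator $-UX$.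

With the units written out, the first relation in 1 is an identity in $\mathrm{Mor}(u\otimes1,1\otimes u)$ with right side $\eta\,\iota_u$, and the right sides in 2 are $(R\otimes1_s)\iota_s$ and $(R\otimes1_t)\iota_t$. By (4.1) these units are carried along by $\varphi$, so we may suppress them.

**Step 2: transport to $\mathbb G_1$.** Since $s\otimes s\cong1\cong t\otimes t$, the representations $\varphi(s),\varphi(t)$ are one-dimensional; identify their spaces with $\mathbb C$. Let $H_1$ be the space of $\varphi(u)$. The vector $\varphi(R)\in H_1\otimes H_1$ is $R_{J_1}$ for a unique antilinear $J_1$ on $H_1$. Let $U_1,X_1\in B(H_1)$ be the unitaries $\varphi(A),\varphi(B)$. The number $\varphi(\Sigma)$ has modulus one and cancels in relation 3. Apply $\varphi$ to relations 1–3 and translate by (2.1) and (2.3), now on $H_1$: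
$$J_1^2=\eta,\quad\mathrm{Tr}(J_1^*J_1)=d,\quad U_1J_1=J_1U_1,\quad X_1J_1=J_1X_1,\quad U_1X_1=-X_1U_1. \tag{8.1}$$

**Step 3: co-amenability forces $\dim H_1=2$.** From now on let $\dim K\ge2$ and suppose that $\mathbb G_1$ is co-amenable. The representations $x_k=\varphi(u_k^e)$ satisfy the hypotheses of Lemma 5.1, because $\varphi$ preserves fusion rules. So $\dim H_1\le2$. Taking determinants in $U_1X_1=-X_1U_1$ gives $(-1)^{\dim H_1}=1$. Hence $\dim H_1=2$.

**Step 4: the contradiction.** Put $Q=J_1^*J_1$. By (2.4), (8.1) and (6.1),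
$$\mathrm{Tr}\,Q=\mathrm{Tr}\,Q^{-1}=d=2\tau\ge2\dim K\ge4 .$$
If $Q$ had only one eigenvalue $\mu>0$, then $2\mu=2\mu^{-1}$, so $\mu=1$ and $d=2$, which is false. So $Q$ has two distinct eigenvalues on the two-dimensional space $H_1$. By (2.3), $U_1$ and $X_1$ commute with $Q$, so both are diagonal in an eigenbasis of $Q$, and $U_1X_1=X_1U_1$. Together with $U_1X_1=-X_1U_1$ this gives $U_1X_1=0$, which is impossible for unitaries. So no co-amenable $\mathbb G_1\sim\mathbb G(j)$ exists. $\blacksquare$

The case $K=\mathbb C^2$, $j=c$ answers the Problem in the negative. As the fusion rules of $\mathbb G(j)$ are also those of the co-amenable group $SU(2)\times(\mathbb Z/2)^2$, the obstruction is not visible in them.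

## 9. Reading off $\mathbb G_1$ from (8.1): Theorem 2.1, "only if"

Let $\varphi:\mathbb G(j)\to\mathbb G_1$ be a monoidal equivalence, with $H_1,J_1,U_1,X_1$ as in (8.1). We show that $\mathbb G_1$ is some $\mathbb G(j_1)$ on the level of Hopf $*$-algebras.

**Step 1: $U_1^2=X_1^2=1$.** Let $D\in\mathrm{Mor}(1,s\otimes s)$ be $1\in\mathbb C$. Then $(A\otimes1_s)(1_s\otimes A)(D\otimes1_u)=1_u\otimes D$ (up to $\iota_u$), because $U^2=1$. Apply $\varphi$; the scalar $\varphi(D)\ne0$ cancels, and $U_1^2=1$. Similarly $X_1^2=1$. So $U_1,X_1$ are anticommuting self-adjoint unitaries.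

**Step 2: a tensor decomposition.** Let $K_1=\ker(U_1-1)$, so $K_1^\perp=\ker(U_1+1)$. By anticommutation $X_1$ exchanges $K_1$ and $K_1^\perp$. So $e_1\otimes x\mapsto x$, $e_2\otimes x\mapsto X_1x$ ($x\in K_1$) is a unitary $\mathbb C^2\otimes K_1\to H_1$, and in this picture $U_1=\sigma_z\otimes1$, $X_1=\sigma_x\otimes1$; in particular $K_1\ne0$. Since $J_1$ commutes with $U_1$, it preserves $K_1$; put $j_1=J_1|_{K_1}$. Since $J_1X_1x=X_1j_1x$, we get $J_1=c\otimes j_1$. By (8.1), $j_1^2=\eta$ and $\mathrm{Tr}(j_1^*j_1)=d/2=\tau$.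

**Step 3: a homomorphism from $\mathbb G(j_1)$.** Let $u_1=\varphi(u)$, and let $s_1,t_1\in C(\mathbb G_1)$ be the unitaries $\varphi(s),\varphi(t)$. From $s\otimes s\cong1\cong t\otimes t$ and $s\otimes t\cong t\otimes s$ we get $s_1^2=t_1^2=1$ and $s_1t_1=t_1s_1$. From $R_{J_1}\in\mathrm{Mor}(1,u_1\otimes u_1)$ we get relation (5.1) for $u_1$. From $U_1\in\mathrm{Mor}(s_1\otimes u_1,u_1\otimes s_1)$ we get $U_1s_1u_1=u_1s_1U_1$, so $s_1u_1s_1=U_1^*u_1U_1=U_1u_1U_1^*$, as $U_1=U_1^*$. Likewise $t_1u_1t_1=X_1u_1X_1^*$. By universality there is a $*$-homomorphism $C(\mathbb G(j_1))\to C(\mathbb G_1)$, compatible with the coproducts, sending $u,s,t$ to $u_1,s_1,t_1$. It restricts to $\Phi:\mathrm{Pol}(\mathbb G(j_1))\to\mathrm{Pol}(\mathbb G_1)$. Let $\Phi_*$ be the induced operation on representations.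

**Step 4: $\Phi$ is an isomorphism.** We claim $\Phi_*(u_k^e)\cong\varphi(u_k^e)$ for all $k$, where on the left $u_k^e$ belongs to $\mathbb G(j_1)$ and on the right to $\mathbb G(j)$. This is true for $k=0,1$. If it holds up to $k\ge1$, then
$$\Phi_*(u_{k+1}^e)\oplus\Phi_*(u_{k-1}^e)\cong\varphi(u)\otimes\varphi(u_k^e)\cong\varphi(u_{k+1}^e)\oplus\varphi(u_{k-1}^e),$$
and we cancel $\Phi_*(u_{k-1}^e)\cong\varphi(u_{k-1}^e)$. For one-dimensional representations, $\Phi_*(u_0^s)=s_1=\varphi(u_0^s)$, similarly for $t$, and by multiplying also for $st$. Since $u_k^g=u_k^e\otimes u_0^g$, we get $\Phi_*(u_k^g)\cong\varphi(u_k^g)$ for all $k,g$. So $\Phi_*$ maps a complete set of irreducibles to a complete set of irreducibles. Hence $\Phi$ maps a basis of matrix coefficients to a basis, and it is an isomorphism of Hopf $*$-algebras. $\square$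

## 10. Lifting an equivalence $O_J^+\sim O_{J'}^+$ to the crossed products: Theorem 2.1, "if"

Let $j'^2=j^2$ and $\mathrm{Tr}(j'^*j')=\mathrm{Tr}(j^*j)$; primes denote objects for $j'$. Then $J'^2=J^2$ and $\mathrm{Tr}(J'^*J')=\mathrm{Tr}(J^*J)$, so (BDV) gives a monoidal equivalence $\varphi_0:O_J^+\to O_{J'}^+$. It preserves fusion rules, and $u_k\otimes u_k$ has $k+1$ irreducible summands, so $\varphi_0(u_k)=u'_k$. In particular $\varphi_0$ preserves parity.

**Step 1: move all group elements to the right.** This describes the intertwiners of $\mathbb G(j)$ by those of $O_J^+$. For a list $x=(v_1^{g_1},\dots,v_r^{g_r})$ with $v_i\in\{u_k\}$, put $g_{<i}=g_1\cdots g_{i-1}$ and $V_x=\bigotimes_iW_{v_i}(g_{<i})^*$. Suppressing legs,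
$$v_1g_1v_2g_2\cdots v_rg_r=v_1\,\alpha_{g_{<2}}(v_2)\,\alpha_{g_{<3}}(v_3)\cdots\alpha_{g_{<r}}(v_r)\,g_1\cdots g_r ,$$
so by (c) $V_x$ is a unitary element of $\mathrm{Mor}\bigl(v_1^{g_1}\otimes\cdots\otimes v_r^{g_r},(v_1\otimes\cdots\otimes v_r)^{g_1\cdots g_r}\bigr)$. Let $y=(w_1^{h_1},\dots,w_q^{h_q})$. By (6.2), $\mathrm{Mor}(x,y)=V_y^*\,\mathrm{Mor}(\otimes v_i,\otimes w_i)\,V_x$ if $\prod g_i=\prod h_i$, and it is $0$ otherwise. The same holds for $\mathbb G(j')$.

**Step 2: define $\varphi$.** Let $x',y'$ be the corresponding lists for $\mathbb G(j')$ and put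
$$\varphi(u_k^g)=u_k'^{\,g},\qquad\varphi(V_y^*SV_x)=V_{y'}'^{*}\,\varphi_0(S)\,V'_{x'} .$$
These maps are linear bijections. Since $V_y$ is unitary, $(V_z^*S_1V_y)(V_y^*S_2V_x)=V_z^*S_1S_2V_x$; so $\varphi$ is compatible with composition, and in the same way with identities and adjoints. What remains is the tensor product, where signs could appear.

**Step 3: signs.** Let $x,\tilde x$ be lists and $g=\prod g_i$ the product over $x$. In $V_{x\tilde x}$ the factor of $\tilde v_i$ is $W_{\tilde v_i}(g\tilde g_{<i})^*$. By (b) and commutativity of $\Gamma$, with $p_i$ the parity of $\tilde v_i$,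
$$W_{\tilde v_i}(g\tilde g_{<i})^*=\kappa_{p_i}(\tilde g_{<i},g)\,W_{\tilde v_i}(g)^*W_{\tilde v_i}(\tilde g_{<i})^* .$$
Multiplying up and using (a),
$$V_{x\tilde x}=\theta(x,\tilde x)\,(1\otimes W_{\otimes\tilde v_i}(g)^*)(V_x\otimes V_{\tilde x}),\qquad\theta(x,\tilde x)=\prod_i\kappa_{p_i}(\tilde g_{<i},g)=\pm1 . \tag{10.1}$$
The sign depends only on the parities of the $\tilde v_i$ and on the group elements.

**Step 4: tensor products.** Let $T=V_y^*SV_x$ and $\tilde T=V_{\tilde y}^*\tilde SV_{\tilde x}$, where $g=\prod g_i=\prod h_i$ and $\prod\tilde g_i=\prod\tilde h_i$ (otherwise $T\otimes\tilde T=0$ and there is nothing to check). Use (10.1) for $x,\tilde x$ and for $y,\tilde y$, with the same $g$: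
$$T\otimes\tilde T=\theta(x,\tilde x)\theta(y,\tilde y)\,V_{y\tilde y}^*\,(1\otimes W_{\otimes\tilde w_i}(g)^*)\,(S\otimes\tilde S)\,(1\otimes W_{\otimes\tilde v_i}(g))\,V_{x\tilde x} .$$
By (a), $\tilde S\,W_{\otimes\tilde v_i}(g)=W_{\otimes\tilde w_i}(g)\,\tilde S$, so
$$T\otimes\tilde T=\theta(x,\tilde x)\theta(y,\tilde y)\,V_{y\tilde y}^*\,(S\otimes\tilde S)\,V_{x\tilde x} .$$
In $\mathbb G(j')$ the same formula holds with the same signs: the parities and group elements agree, and $\kappa_p$ is the same function because $U',X'$ satisfy the same relations as $U,X$. As $\varphi_0(S\otimes\tilde S)=\varphi_0(S)\otimes\varphi_0(\tilde S)$, we get $\varphi(T\otimes\tilde T)=\varphi(T)\otimes\varphi(\tilde T)$. So $\mathbb G(j)\sim\mathbb G(j')$, by an equivalence sending $u$ to $u'$.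

Finally, representations and intertwiners depend only on the Hopf $*$-algebra, so an isomorphism $\mathrm{Pol}(\mathbb G_1)\cong\mathrm{Pol}(\mathbb G(j'))$ gives $\mathbb G_1\sim\mathbb G(j')\sim\mathbb G(j)$. $\square$

## 11. The possible dimensions of $\varphi(u)$: Theorem 2.2

By Section 9, a monoidal equivalence $\varphi:\mathbb G(j)\to\mathbb G_1$ yields $(K_1,j_1)$ with $j_1^2=\eta$, $\mathrm{Tr}(j_1^*j_1)=\tau$ and $\dim\varphi(u)=2\dim K_1$. By Section 10, every $(K',j')$ with $j'^2=\eta$, $\mathrm{Tr}(j'^*j')=\tau$ (call it admissible) occurs, with $\dim\varphi(u)=2\dim K'$. So we must find the possible $k=\dim K'$.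

**Step 1: necessary conditions.** By (2.4), $\tau\ge k$. If $k=1$, then $j'^*j'$ is a positive scalar equal to its inverse by (2.4), so it is $1$ and $\tau=1$. If $\eta=-1$, write $j'=Fc$; then $F\bar F=-1$ gives $|\det F|^2=(-1)^k$, so $k$ is even. Thus $\tau=1$ forces $k=1$ and $\eta=1$, while $\tau>1$ forces $k\ge2$, so $\tau\ge2$. Since $(K,j)$ itself is admissible, $\tau>1$ does imply $\tau\ge2$, and $\eta=-1$ implies $\tau\ge2$.

**Step 2: existence.** For $\eta=1$, $k=1=\tau$, take $c$ on $\mathbb C$. For $\eta=1$ and $2\le k\le\tau$ put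
$$j'e_1=\lambda e_2,\quad j'e_2=\lambda^{-1}e_1,\quad j'e_i=e_i\ (i\ge3),\qquad\lambda>0,\quad\lambda^2+\lambda^{-2}+k-2=\tau .$$
Such $\lambda$ exists because $\tau-k+2\ge2$. Then $j'^2=1$, and $\mathrm{Tr}(j'^*j')=\sum\|j'e_i\|^2=\tau$. For $\eta=-1$, $k$ even, $2\le k\le\tau$, put
$$j'e_1=\lambda e_2,\quad j'e_2=-\lambda^{-1}e_1,\quad j'e_{2i-1}=e_{2i},\quad j'e_{2i}=-e_{2i-1}\ (i\ge2)$$
with the same condition on $\lambda$; then $j'^2=-1$, and the trace is $\tau$ again. $\square$

## 12. Rigidity for $\tau=2$, and co-amenability of $\mathbb G(j)$: Theorem 2.3 and 2.4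

**Theorem 2.3, Step 1: reduction to antiunitaries.** If $\tau=2$, Section 11 forces $\dim K'=2$ for every admissible $(K',j')$. Then $\mathrm{Tr}(j'^*j')=2=\dim K'$, so $j'^*j'=1$ by (2.4). Thus $j'$ is antiunitary, $\langle j'x,j'y\rangle=\langle y,x\rangle$, with $j'^2=\eta$, on a two-dimensional space.

**Step 2: such $j'$ is unique up to unitary conjugation.** We find a normal form. Let $\eta=1$. The vectors fixed by $j'$ form a real subspace $K'_{\mathbb R}$, and every $x\in K'$ is $\frac12(x+j'x)+i\cdot\frac1{2i}(x-j'x)$ with both $\frac12(x+j'x)$ and $\frac1{2i}(x-j'x)$ fixed. For fixed $x,y$ we have $\langle x,y\rangle=\langle j'x,j'y\rangle=\langle y,x\rangle$, which is real. So a real orthonormal basis of $K'_{\mathbb R}$ is an orthonormal basis of $K'$ consisting of fixed vectors. Let $\eta=-1$. For a unit vector $e$, antiunitarity gives $\langle e,j'e\rangle=\langle j'^2e,j'e\rangle=-\langle e,j'e\rangle$, so this vanishes; and $(e,j'e)$ is an orthonormal basis with $j'(j'e)=-e$. In both cases a unitary $V:K\to K'$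 matching the bases gives $j'=VjV^*$.

**Step 3: conclusion.** The unitary $1\otimes V$ conjugates $(J,U,X)$ to $(J',U',X')$. So the universal presentations correspond under $u'=(1\otimes V)u(1\otimes V)^*$, and $\mathbb G(j)\cong\mathbb G(j')$. By Theorem 2.1, every $\mathbb G_1\sim\mathbb G(j)$ has $\mathrm{Pol}(\mathbb G_1)\cong\mathrm{Pol}(\mathbb G(j'))\cong\mathrm{Pol}(\mathbb G(j))$ for some admissible $j'$. $\square$

**Theorem 2.4, Step 1: the easy implications.** If $\mathbb G(j)$ is co-amenable, it is trivially equivalent to a co-amenable quantum group. If it is equivalent to one, then $\dim K=1$ by Theorem 1. It remains to show that $\mathbb G(j)$ is co-amenable when $\dim K=1$. In that case $j=zc$ on $\mathbb C$, so $j^2=|z|^2>0$, hence $\eta=1$. Choosing a unit vector fixed by $j$ we have $H=\mathbb C^2$, $J=c$.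

**Step 2: a bounded counit on $\mathrm{Pol}(O_J^+)$.** As $\dim H=2$, Lemma 5.2 gives $|\varepsilon(a)|\le\|a\|_{C_r(O_J^+)}$ for $a\in\mathrm{Pol}(O_J^+)$.

**Step 3: pass to the crossed product.** We bound each component of an element by its norm. Let $x=\sum_ga_gg\in\mathrm{Pol}(\mathbb G(j))$. By (6.3) the Haar state of $\mathbb G(j)$ restricts to that of $O_J^+$, so $L^2(O_J^+)\subset L^2(\mathbb G(j))$. For $b,b'\in\mathrm{Pol}(O_J^+)$,
$$h(b^*xb')=\sum_gh\bigl(b^*a_g\alpha_g(b')\,g\bigr)=h(b^*a_eb') .$$
Taking the supremum over $b,b'$ of $L^2$-norm at most one gives $\|a_e\|_{C_r(O_J^+)}\le\|x\|_{C_r(\mathbb G(j))}$. The $e$-component of $xg^{-1}$ is $a_g$, and $\|xg^{-1}\|=\|x\|$, so $\|a_g\|\le\|x\|$ for every $g$. The counit is $\varepsilon(x)=\sum_g\varepsilon(a_g)$, hence $|\varepsilon(x)|\le4\|x\|_{C_r(\mathbb G(j))}$. So $\varepsilon$ extends to a bounded functional on $C_r(\mathbb G(j))$, which is a character by density. $\blacksquare$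

**Remark (one symmetry does not suffice).** Suppose we keep only $s$ and form $C(O_J^+)\rtimes\mathbb Z/2$ with the action $u\mapsto UuU^*$. Sections 6 and 10 go through with $\Gamma=\{e,s\}$. Since $W_w(s)^2=1$ for every $w$, all signs are $+1$, and the argument needs only that $U$ and $U'$ are self-adjoint unitaries commuting with $J$ and $J'$. So we may take $J'$ on $\mathbb C^2$ as in Example 5.3 and $U'=1$. The result is $C(O_{J'}^+)\rtimes\mathbb Z/2$ with trivial action. By Lemma 5.2 and the computation in Step 3 above, with $2$ in place of $4$, it is co-amenable. So with a single symmetry a co-amenable replacement exists; it is the sign in relation 3 of Section 8, which needs two symmetries, that prevents it for $\mathbb G(j)$ when $\dim K\ge2$.
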